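\title{Continuous valuations on sober spaces need not extend to Borel measures}

\begin{abstract}
A continuous valuation assigns probabilities to the open sets of a topological space. We show that such an assignment need not come from a Borel measure, even on a second-countable Hausdorff (hence sober) space. The space is the circle with a decreasing sequence of non-measurable sets declared open, and the valuation is outer measure. Non-measurable sets cannot be avoided. On a second-countable $T_0$ space that is a Borel image of a Polish space, every continuous valuation extends to a Borel measure if and only if the space is sober. In ZF+DC, all continuous valuations on all second-countable sober spaces extend if and only if every subset of $[0,1]$ is Lebesgue measurable.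
\end{abstract}

\section{The extension problem}\label{sec:intro}

Let $X$ be a topological space, $\mathcal{O}(X)$ its lattice of open sets, and $\mathcal{B}(X)$ its Borel $\sigma$-algebra, the smallest $\sigma$-algebra containing $\mathcal{O}(X)$. A \emph{Borel measure} on $X$ is a countably additive function $\mu:\mathcal{B}(X)\to[0,1]$ with $\mu(X)=1$; all measures in this paper are probability measures. A family of sets is \emph{directed} if it is non-empty and any two of its members are contained in a third. A \emph{continuous valuation} on $X$ is a function $\nu:\mathcal{O}(X)\to[0,1]$ such that
\begin{itemize}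
\item $\nu(\emptyset)=0$ and $\nu(X)=1$;
\item $\nu$ is \emph{monotone}: $U\subseteq V$ implies $\nu(U)\le\nu(V)$;
\item $\nu$ is \emph{modular}: $\nu(U)+\nu(V)=\nu(U\cup V)+\nu(U\cap V)$;
\item $\nu$ is \emph{Scott-continuous}: $\nu(\bigcup_i U_i)=\sup_i\nu(U_i)$ for every directed family $(U_i)$ of open sets.
\end{itemize}
The valuation $\nu$ \emph{extends} to a Borel measure if there is a Borel measure $\mu$ with $\mu(U)=\nu(U)$ for all open $U$.

The axioms describe what is left of a measure when complements are not available. Modularity is finite additivity written with unions and intersections only, and Scott-continuity takes the place of countable additivity. On a second-countable space every Borel measure restricts to a continuous valuation (Lemma~\ref{lem:sequences}), and on any space a Borel measure is determined by its values on open sets. So for a second-countable space the extension problem asks whether valuations and measures are the same thing.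

One property of measures has no counterpart among the axioms: a measure is also continuous along \emph{decreasing} sequences. The simplest failure of extension exploits this gap. Write $\omega=\{0,1,2,\dots\}$.

\begin{example}[The chain]\label{ex:chain}
Let $\Gamma$ be the set $\omega$ with open sets $\emptyset$ and $D_n=\{n,n+1,\dots\}$, $n\in\omega$. Put $\nu(\emptyset)=0$ and $\nu(D_n)=1$ for all $n$. The union of a family of open sets is non-empty exactly when some member is, and $U\cap V$ is non-empty exactly when both $U$ and $V$ are, so $\nu$ is a continuous valuation. A Borel measure $\mu$ extending $\nu$ would satisfy $0=\mu(\bigcap_n D_n)=\lim_n\mu(D_n)=1$. So $\nu$ does not extend.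
\end{example}

The valuation of Example~\ref{ex:chain} behaves like a unit mass at a point $\infty$ that lies in every $D_n$ and is missing from the space. Sobriety is the condition that no point is missing in this sense. A closed set $C$ is \emph{irreducible} if it is non-empty and is not the union of two closed proper subsets; equivalently, $C\neq\emptyset$ and whenever two open sets meet $C$, so does their intersection. The closure $\overline{\{x\}}$ of a point is irreducible, since an open set meets it exactly when it contains $x$. The space $X$ is \emph{sober} if every irreducible closed set is the closure of a unique point. A sober space is $T_0$, because two points with the same open neighborhoods have the same closure. A Hausdorff space is sober, because two distinct points of a closed set have disjoint neighborhoods, so that only singletons are irreducible. The chain $\Gamma$ is irreducible, and $\overline{\{n\}}=\{0,\dots,n\}\neq\Gamma$, so $\Gamma$ is not sober.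

\begin{lemma}\label{lem:twovalued}
If $C\subseteq X$ is closed and irreducible, then
\[
\nu_C(U)=\begin{cases}1 & \text{if } U\cap C\neq\emptyset,\\ 0 & \text{otherwise}\end{cases}
\]
is a continuous valuation on $X$. Every continuous valuation with values in $\{0,1\}$ has this form.
\end{lemma}

\begin{proof}
A union of open sets meets $C$ exactly when one of the sets does; this gives monotonicity and Scott-continuity. By irreducibility, $U\cap V$ meets $C$ exactly when both $U$ and $V$ do. Hence $\nu_C(U\cup V)$ and $\nu_C(U\cap V)$ are the maximum and the minimum of $\nu_C(U)$ and $\nu_C(V)$, which gives modularity. Finally $\nu_C(X)=1$ as $C\neq\emptyset$.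

Conversely, let $\nu$ take values in $\{0,1\}$. The open sets with $\nu(U)=0$ form a directed family, because $\nu(U\cup V)\le\nu(U)+\nu(V)$. Their union $O$ has $\nu(O)=0$ by Scott-continuity. Put $C=X\setminus O$. Then $\nu(U)=0$ if and only if $U\subseteq O$, that is, $U\cap C=\emptyset$. Since $\nu(X)=1$, the set $C$ is non-empty, and if $U$ and $V$ meet $C$ then $\nu(U\cap V)=2-\nu(U\cup V)=1$, so $U\cap V$ meets $C$.
\end{proof}

On a sober space, then, a $\{0,1\}$-valued continuous valuation is $\nu_C$ with $C=\overline{\{x\}}$, and it extends to the unit mass at $x$. For general valuations, Lawson~\cite{Lawson} proved that every continuous valuation on a countably based locally compact sober space extends to a Borel measure. Extension results have also been proved for wider classes of sober spaces, for example regular spaces and general locally compact sober spaces. Sobriety cannot be dropped from such results, at least in the countably based case (Proposition~\ref{prop:necessary} below). This leads to the following question, posed in~\cite{FBS}.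

\begin{quote}
\textbf{Question.} Does every continuous valuation on every sober space extend to a Borel measure?
\end{quote}

Sobriety is necessary for second-countable $T_0$ spaces, it is sufficient for two-valued valuations, and it is sufficient under each of several mild extra hypotheses, so one would guess that the answer is yes. It is no.

\begin{theorem}\label{thm:counter}
There is a second-countable Hausdorff (hence sober) space $X$, whose topology refines that of the circle, and a continuous valuation on $X$ that does not extend to a Borel measure.
\end{theorem}

The space is built from a Vitali set. The next two theorems show that, among second-countable spaces, non-measurable sets are the only source of counterexamples. Recall that a \emph{Polish space} is a separable completely metrizable space, and that a map is \emph{Borel measurable} if preimages of Borel sets are Borel. The space $P\omega$ is the power set of $\omega$ with the Scott topology, recalled in Section~\ref{sec:pomega}.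

\begin{theorem}\label{thm:analytic}
Let $X$ be a second-countable $T_0$ space that is the image of a Polish space under a Borel measurable surjection; for example, any countable second-countable $T_0$ space, or any Borel subspace of $P\omega$. Then every continuous valuation on $X$ extends to a Borel measure if and only if $X$ is sober. The extension is then unique.
\end{theorem}

Thus a second-countable sober counterexample cannot be a Borel image of a Polish space, and in particular it cannot be countable.

\begin{theorem}[ZF+DC]\label{thm:equiv}
The following are equivalent:
\begin{itemize}
\item[(1)] every subset of $[0,1]$ is Lebesgue measurable;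
\item[(2)] for every second-countable sober space $X$, every continuous valuation on $X$ extends to a Borel measure.
\end{itemize}
\end{theorem}

Here DC is the axiom of dependent choices: if a relation $R$ on a non-empty set has the property that for every $a$ there is $b$ with $a\mathrel{R}b$, then for every $a_0$ there is a sequence with $a_0\mathrel{R}a_1\mathrel{R}a_2\cdots$. It implies the axiom of choice for countable families. Theorems~\ref{thm:counter} and~\ref{thm:analytic} are proved in ZFC. By Solovay's theorem~\cite{Solovay}, relative to the consistency of an inaccessible cardinal, ZF+DC is consistent with (1). In such a model every continuous valuation on a second-countable sober space extends. So, relative to that consistency assumption, ZF+DC alone cannot prove that a countably based counterexample exists.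

Theorem~\ref{thm:counter} is proved in Section~\ref{sec:counter}. Section~\ref{sec:pomega} gives an extension criterion for sober subspaces of $P\omega$, from which Theorem~\ref{thm:analytic} follows in Section~\ref{sec:analytic}. Section~\ref{sec:equiv} combines the construction and the criterion to prove Theorem~\ref{thm:equiv}.

\section{Measures, sequences, and the necessity of sobriety}\label{sec:prelim}

We use the following textbook facts, all of which are theorems of ZF+DC. The letter $\lambda$ denotes Lebesgue measure on $[0,1]$ or Haar probability measure on the circle.
\begin{itemize}
\item[(M1)] \emph{Uniqueness.} Two probability measures that agree on a family of sets closed under finite intersections agree on the $\sigma$-algebra that the family generates. In particular, a valuation has at most one extension to a Borel measure.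
\item[(M2)] \emph{Carath\'eodory's extension theorem.} Let $\mu_0\ge 0$ be a function of total mass $1$ on an algebra of sets, with $\mu_0(\bigcup_k A_k)=\sum_k\mu_0(A_k)$ whenever the $A_k$ are pairwise disjoint members of the algebra whose union is in the algebra. Then $\mu_0$ extends to a measure on the generated $\sigma$-algebra.
\item[(M3)] \emph{Completion.} Let $\mu$ be a Borel measure on $Y$. A set $M\subseteq Y$ is \emph{$\mu$-measurable} if $B\subseteq M\subseteq B'$ for some Borel sets $B,B'$ with $\mu(B'\setminus B)=0$. These sets form a $\sigma$-algebra, and $\mu(M)=\mu(B)$ extends $\mu$ to a measure on it. A set is \emph{$\mu$-null} if it is contained in a Borel set of measure $0$. The $\lambda$-measurable subsets of $[0,1]$ are the Lebesgue measurable ones.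
\item[(M4)] \emph{Inner regularity.} If $Y$ is compact and metrizable and $M\subseteq Y$ is $\mu$-measurable, then $\mu(M)$ is the supremum of $\mu(K)$ over compact $K\subseteq M$.
\end{itemize}

On a second-countable space, directed unions reduce to increasing sequences.

\begin{lemma}\label{lem:sequences}
Let $X$ be second-countable and let $\nu:\mathcal{O}(X)\to[0,1]$ be monotone. If $\nu(\bigcup_k U_k)=\sup_k\nu(U_k)$ for every increasing sequence $U_0\subseteq U_1\subseteq\cdots$ of open sets, then $\nu$ is Scott-continuous. In particular, every Borel measure on $X$ restricts to a continuous valuation.
\end{lemma}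

\begin{proof}
Let $(B_k)_{k\in\omega}$ be a base and let $(U_i)$ be directed with union $U$. Choose $i_0$ arbitrarily. Given $i_k$, choose $i_{k+1}$ such that $U_{i_k}\subseteq U_{i_{k+1}}$ and, if $B_k$ is contained in some $U_i$, also $B_k\subseteq U_{i_{k+1}}$; directedness makes this possible. Every point of $U$ lies in some $B_k$ that is contained in some $U_i$, so $\bigcup_k U_{i_k}=U$. Hence $\nu(U)=\sup_k\nu(U_{i_k})\le\sup_i\nu(U_i)$, and the reverse inequality is monotonicity. A measure $\mu$ is monotone and continuous along increasing sequences, and it is modular because both sides of the modular law equal $\mu(U\setminus V)+\mu(V\setminus U)+2\mu(U\cap V)$.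
\end{proof}

The argument of Example~\ref{ex:chain} works in every second-countable $T_0$ space that is not sober. Second countability supplies the countably many open sets of value $1$ that are to be intersected.

\begin{proposition}\label{prop:necessary}
Let $X$ be a second-countable $T_0$ space. If every continuous valuation on $X$ extends to a Borel measure, then $X$ is sober.
\end{proposition}

\begin{proof}
Suppose that $X$ is not sober. In a $T_0$ space distinct points have distinct closures, so some irreducible closed set $C$ is not the closure of any point. Suppose that the valuation $\nu_C$ of Lemma~\ref{lem:twovalued} extends to a Borel measure $\mu$. Fix a countable base, and let $M$ be the intersection of the basic open sets that meet $C$. Each of these countably many sets has measure $1$, so $\mu(M)=1$. For $x\in C$ we have $\overline{\{x\}}\subsetneq C$; a point of $C\setminus\overline{\{x\}}$ has a basic neighborhood disjoint from $\overline{\{x\}}$, which meets $C$ and does not contain $x$. So $x\notin M$. Thus $M\subseteq X\setminus C$, and $1=\mu(M)\le\mu(X\setminus C)=\nu_C(X\setminus C)=0$, a contradiction.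
\end{proof}

\section{Thick sets and the counterexample}\label{sec:counter}

We want to reproduce Example~\ref{ex:chain} in a Hausdorff space: open sets $D_0\supseteq D_1\supseteq\cdots$ with empty intersection and $\nu(D_n)=1$. By Lemma~\ref{lem:twovalued} the valuation cannot be two-valued, so we start from a Hausdorff space $(\Omega,\tau)$ with a Borel measure $m$, declare the sets $D_n$ open, and look for a valuation that agrees with $m$ on $\tau$ and gives each $D_n$ the value $1$. A refinement of a Hausdorff topology is Hausdorff, so sobriety is automatic. The task is to find sets $D_n$ that can consistently be given full mass although their intersection is empty.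

Call $D\subseteq\Omega$ \emph{thick} (for $m$) if $D$ meets every $\tau$-Borel set $E$ with $m(E)>0$. In terms of the outer measure
\[
m^*(S)=\inf\{m(B): S\subseteq B,\ B \text{ is } \tau\text{-Borel}\},\qquad S\subseteq\Omega,
\]
the set $D$ is thick if and only if $m^*(D)=1$, since $E\cap D=\emptyset$ means that $\Omega\setminus E$ contains $D$. A thick $m$-measurable set has measure $1$, and countably many sets of measure $1$ have non-empty intersection. So thick sets $D_n$ with empty intersection cannot all be $m$-measurable.

\begin{example}[One thick set]\label{ex:one}
Let $D$ be thick and let $\tau_1$ be the topology generated by $\tau\cup\{D\}$. Its members are the sets $U=G_0\cup(G_1\cap D)$ with $G_0,G_1\in\tau$. We compute $m^*(U)$. If $B\supseteq U$ is $\tau$-Borel, then $G_0\setminus B=\emptyset$, and $G_1\setminus B$ is disjoint from $D$, hence null. So $m(B)\ge m(G_0\cup G_1)$, and since $U\subseteq G_0\cup G_1$ we get $m^*(U)=m(G_0\cup G_1)$: outer measure does not see $D$.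

The function $m^*|_{\tau_1}$ is the restriction of a Borel measure on $(\Omega,\tau_1)$. Indeed, the sets $B$ such that $B\cap D=E\cap D$ for some $\tau$-Borel $E$ form a $\sigma$-algebra containing $\tau\cup\{D\}$, hence all $\tau_1$-Borel sets. Put $\mu(B)=m(E)$. If $E\cap D=E'\cap D$, the symmetric difference of $E$ and $E'$ misses $D$ and is null, so $\mu$ is well defined. If $B\cap B'=\emptyset$, then $E\cap E'$ misses $D$ and is null, so $\mu$ is countably additive. For $U$ as above we may take $E=G_0\cup G_1$, so $\mu(U)=m^*(U)$.
\end{example}

In this example $\mu$ agrees with $m$ on $\tau$, and $\mu(D)=1$: declaring a thick set open moves all the mass onto it. An infinite decreasing sequence of thick sets with empty intersection leaves the mass no place to go, while outer measure on the open sets remains a valuation.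

\begin{proposition}\label{prop:thick}
Let $(\Omega,\tau)$ be a second-countable Hausdorff space and $m$ a Borel measure on it. Let $\Omega=D_0\supseteq D_1\supseteq D_2\supseteq\cdots$ be thick sets with $\bigcap_n D_n=\emptyset$, and let $X$ be the set $\Omega$ with the topology $\tau'$ generated by $\tau\cup\{D_n:n\in\omega\}$. Then $X$ is second-countable, Hausdorff and sober, and $\nu(U)=m^*(U)$, $U\in\tau'$, is a continuous valuation on $X$ that does not extend to a Borel measure.
\end{proposition}

\begin{proof}
\emph{The topology.} The sets $G\cap D_n$ with $G\in\tau$ and $n\in\omega$ include all members of $\tau$ (take $n=0$) and all $D_n$, and they are closed under finite intersections: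
\[
(G\cap D_n)\cap(G'\cap D_k)=(G\cap G')\cap D_{\max(n,k)}.
\]
So they form a base of $\tau'$, and those with $G$ in a countable base of $\tau$ form a countable base of $\tau'$. Since $\tau'\supseteq\tau$, the space $X$ is Hausdorff, hence sober. Collecting the basic sets with the same index $n$, we see that the $\tau'$-open sets are exactly the sets
\begin{equation}\label{eq:rep}
U=\bigcup_n(G_n\cap D_n),\qquad G_n\in\tau .
\end{equation}
We may also assume $G_0\subseteq G_1\subseteq\cdots$: replacing $G_n$ by $G_0\cup\dots\cup G_n$ does not change $U$, because $G_k\cap D_n\subseteq G_k\cap D_k$ for $k\le n$.

\emph{The formula for $\nu$.} For every representation~\eqref{eq:rep},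
\begin{equation}\label{eq:erase}
\nu(U)=m(G),\qquad\text{where } G=\bigcup_n G_n .
\end{equation}
Indeed $U\subseteq G$ gives $m^*(U)\le m(G)$. Conversely, let $B\supseteq U$ be $\tau$-Borel. For each $n$ the $\tau$-Borel set $G_n\setminus B$ is disjoint from $D_n$, so it is null because $D_n$ is thick. Hence $m(G\setminus B)=0$ and $m(B)\ge m(G)$.

Outer measure is monotone, and $\nu(\emptyset)=0$, $\nu(X)=1$. Outer measure is not modular on arbitrary sets; it is modular on $\tau'$ because~\eqref{eq:erase} reduces it to $m$.

\emph{Modularity.} Let $U=\bigcup_n(G_n\cap D_n)$ and $V=\bigcup_n(H_n\cap D_n)$ with $(G_n)$ and $(H_n)$ increasing, and let $G$ and $H$ be their unions. Then $U\cup V=\bigcup_n((G_n\cup H_n)\cap D_n)$, so $\nu(U\cup V)=m(G\cup H)$. Next,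
\[
U\cap V=\bigcup_n\bigl((G_n\cap H_n)\cap D_n\bigr).
\]
The right side is contained in the left; and a point of $U\cap V$ lies in $G_j\cap D_j$ and in $H_k\cap D_k$ for some $j,k$, hence in $G_n\cap H_n\cap D_n$ for $n=\max(j,k)$. Since both sequences increase, $\bigcup_n(G_n\cap H_n)=G\cap H$, so $\nu(U\cap V)=m(G\cap H)$. Therefore
\[
\nu(U\cup V)+\nu(U\cap V)=m(G\cup H)+m(G\cap H)=m(G)+m(H)=\nu(U)+\nu(V).
\]

\emph{Scott-continuity.} By Lemma~\ref{lem:sequences} it suffices to treat an increasing sequence $(U_k)$ with union $U$. Choose representations $U_k=\bigcup_n(G_{k,n}\cap D_n)$ and put $G_k=\bigcup_n G_{k,n}$. Then $U_k=U_0\cup\dots\cup U_k=\bigcup_n\bigl((\bigcup_{l\le k}G_{l,n})\cap D_n\bigr)$ and $U=\bigcup_n\bigl((\bigcup_{l}G_{l,n})\cap D_n\bigr)$. By~\eqref{eq:erase},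
\[
\nu(U)=m\Bigl(\bigcup_l G_l\Bigr)=\sup_k m(G_0\cup\dots\cup G_k)=\sup_k\nu(U_k).
\]

\emph{No extension.} Each $D_n$ is open in $X$, and $\nu(D_n)=m^*(D_n)=1$. A Borel measure $\mu$ extending $\nu$ would satisfy $0=\mu(\bigcap_nD_n)=\lim_n\mu(D_n)=1$.
\end{proof}

\begin{remark}[The hypotheses]\label{rem:hyp}
The Hausdorff property is used only to make $X$ sober. Without it, take $\Omega=\omega$ with $\tau=\{\emptyset,\omega\}$, $m(\omega)=1$ and $D_n=\{n,n+1,\dots\}$: the construction returns Example~\ref{ex:chain}. Second countability of $\tau$ passes to $\tau'$ and is used for Scott-continuity. That the $D_n$ are nested is used for modularity: if two disjoint thick sets $D,D'$ were both open, we would have $m^*(D)+m^*(D')=2$ but $m^*(D\cup D')+m^*(D\cap D')=1$. The empty intersection is used only in the last step.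
\end{remark}

The link with the chain is direct. For $x\in\Omega$ let $r(x)$ be the largest $n$ with $x\in D_n$, so that $D_n=\{x:r(x)\ge n\}$. Then $\tau'$ is the coarsest refinement of $\tau$ that makes $r:X\to\Gamma$ continuous, and $U\mapsto\nu(r^{-1}(U))$ is the valuation of Example~\ref{ex:chain}.

It remains to find the sets $D_n$. A Vitali set and its rational translates partition the circle into countably many pieces, and a Borel set covered by finitely many pieces is null. The tails of the partition are therefore thick.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $\Omega=\mathbb{R}/\mathbb{Z}$ with its usual topology and Haar probability measure $\lambda$, which is invariant under translations. Let $q_0,q_1,\dots$ enumerate the subgroup $Q=\mathbb{Q}/\mathbb{Z}$ without repetition. By the axiom of choice there is a set $T\subseteq\Omega$ containing exactly one point of each coset of $Q$. Every point of $\Omega$ is $t+q$ for a unique pair $(t,q)\in T\times Q$, so $\Omega$ is the disjoint union of the sets $T+q_k$. Put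
\[
D_n=\bigcup_{k\ge n}(T+q_k).
\]
Then $D_0=\Omega$, the sequence decreases, and $\bigcap_nD_n=\emptyset$ since a point of $T+q_k$ is not in $D_{k+1}$.

We show that $D_n$ is thick for $n\ge1$. Let $E$ be Borel with $E\cap D_n=\emptyset$, so that $E\subseteq T+F$ with $F=\{q_0,\dots,q_{n-1}\}$. The set $F-F$ is finite and symmetric and $Q$ is infinite, so we can choose $r_0,r_1,\dots\in Q$ recursively with $r_i\notin r_j+(F-F)$ for all $j<i$. Then the sets $F+r_i\subseteq Q$ are pairwise disjoint, since $f+r_i=f'+r_j$ gives $r_i-r_j=f'-f\in F-F$. Hence the sets $T+F+r_i=\bigcup_{q\in F+r_i}(T+q)$ are pairwise disjoint, and so are their subsets $E+r_i$. These are infinitely many disjoint Borel sets of measure $\lambda(E)$ in a space of measure $1$, so $\lambda(E)=0$. Proposition~\ref{prop:thick} applies with $m=\lambda$.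
\end{proof}

\begin{remark}\label{rem:regular}
This space is not regular. In $X$, the closure of a basic set $G\cap D_n$ contains $G$: if $y\in G$ and $G'\cap D_k$ is a basic neighborhood of $y$, then $G\cap G'$ is a non-empty open subset of the circle, so it has positive measure and meets $D_{\max(n,k)}$. If $X$ were regular, each $x\in D_k$ would have a basic neighborhood $G\cap D_n$ with closure inside $D_k$, whence $x\in G\subseteq D_k$. Every $D_k$ would be open in the circle, which is impossible for thick sets with empty intersection.
\end{remark}

\section{Valuations on subspaces of $P\omega$}\label{sec:pomega}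

We turn to positive results. The plan is to embed $X$ in one universal space on which every valuation extends, and then to ask whether the resulting measure is carried by $X$.

For $S\subseteq P\omega$ let ${\uparrow}S$ and ${\downarrow}S$ be the sets of all supersets and of all subsets of members of $S$, and for $y\subseteq\omega$ let ${\uparrow}y$ and ${\downarrow}y$ be the sets of all supersets and of all subsets of $y$. The letters $s,t$ denote finite subsets of $\omega$. The power set $P\omega$ carries two topologies.
\begin{itemize}
\item The \emph{Scott topology} has as a base the sets ${\uparrow}s$, and ${\uparrow}s\cap{\uparrow}t={\uparrow}(s\cup t)$. Unless we say otherwise, $P\omega$ and its subspaces carry this topology.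
\item The \emph{Cantor topology} is the product topology of $2^\omega$, with subsets of $\omega$ identified with their indicator functions. It is compact and metrizable, and it has as a base the clopen sets $[s,t]=\{y:s\subseteq y,\ y\cap t=\emptyset\}$ for disjoint $s,t$. For a binary word $\sigma$ of length $k$, the \emph{cylinder} $[\sigma]$ is $[s,t]$ with $s=\{i<k:\sigma_i=1\}$ and $t=\{i<k:\sigma_i=0\}$.
\end{itemize}
Each of the two bases is countable and consists of finite intersections of the sets ${\uparrow}\{n\}$ and their complements, and each contains the sets ${\uparrow}\{n\}$. So both topologies have the same Borel sets, those generated by the sets ${\uparrow}\{n\}$. A Borel measure on $P\omega$ is thus a Borel measure on a compact metrizable space, and (M4) is available with Cantor-compact sets.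

A second-countable $T_0$ space $X$ with base $(B_n)_{n\in\omega}$ embeds in $P\omega$ by $e(x)=\{n:x\in B_n\}$. This map is injective because $X$ is $T_0$, and $e^{-1}({\uparrow}\{n\})=B_n$, so the open sets of $X$ are exactly the preimages of the Scott-open sets.

The next lemma is an instance of Lawson's theorem~\cite{Lawson}. We give a direct proof, because Theorem~\ref{thm:equiv} needs it in ZF+DC.

\begin{lemma}\label{lem:pomega}
Every continuous valuation $\nu'$ on $P\omega$ extends to a Borel measure.
\end{lemma}

\begin{proof}
Put $U_t=\bigcup_{n\in t}{\uparrow}\{n\}$. Then $[s,t]={\uparrow}s\setminus({\uparrow}s\cap U_t)$ is a difference of nested Scott-open sets, so an extension of $\nu'$ must give it the mass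
\[
p(s,t)=\nu'({\uparrow}s)-\nu'({\uparrow}s\cap U_t)\ge0 .
\]
For $n\notin s\cup t$, the set $[s,t]$ is the disjoint union of $[s\cup\{n\},t]$ and $[s,t\cup\{n\}]$, and $p$ respects this splitting. Indeed, with $N={\uparrow}\{n\}$, modularity applied to ${\uparrow}s\cap U_t$ and ${\uparrow}s\cap N$ gives
\begin{align*}
p(s,t)-p(s\cup\{n\},t)&=\nu'({\uparrow}s)-\nu'({\uparrow}s\cap U_t)-\nu'({\uparrow}s\cap N)+\nu'({\uparrow}s\cap N\cap U_t)\\
&=\nu'({\uparrow}s)-\nu'({\uparrow}s\cap(U_t\cup N))=p(s,t\cup\{n\}).
\end{align*}
By compactness, a Cantor-clopen set $A$ is a finite union of cylinders, so for all large $k$ it is a union of cylinders of length $k$. Let $\mu(A)$ be the sum of the values of $p$ on these cylinders. The splitting identity shows that passing from $k$ to $k+1$ does not change the sum, so $\mu$ is well defined and finitely additive on the algebra of clopen sets, with $\mu(P\omega)=p(\emptyset,\emptyset)=1$. If a clopen set is a countable disjoint union of clopen sets, all but finitely many of them are empty by compactness. So (M2) extends $\mu$ to a Borel measure.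

It remains to compare $\mu$ with $\nu'$. Given disjoint $s,t\subseteq\{0,\dots,k-1\}$, split $[s,t]$ successively along each $n<k$ outside $s\cup t$; this writes $p(s,t)$ as the sum that defines $\mu([s,t])$. In particular $\mu({\uparrow}s)=p(s,\emptyset)=\nu'({\uparrow}s)$. By induction on $j$, the functions $\mu$ and $\nu'$ agree on every union of $j$ basic sets: if $W$ is a union of $j$ basic sets, so is $W\cap{\uparrow}s$, and both functions are modular, so they agree on $W\cup{\uparrow}s$. A non-empty Scott-open set is the union of an increasing sequence of finite unions of basic sets, and both functions are continuous along it.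
\end{proof}

Now let $X\subseteq P\omega$ and let $\nu$ be a continuous valuation on $X$. The map $U\mapsto U\cap X$ preserves unions and finite intersections, so $U\mapsto\nu(U\cap X)$ is a continuous valuation on $P\omega$. By Lemma~\ref{lem:pomega} and (M1) there is a unique Borel measure $\mu$ on $P\omega$ with
\begin{equation}\label{eq:assoc}
\mu(U)=\nu(U\cap X)\qquad\text{for all Scott-open } U .
\end{equation}
We call $\mu$ the measure \emph{associated} with $\nu$. If $P\omega\setminus X$ is $\mu$-null, then $\mu$ restricts to an extension of $\nu$ on $X$.

By~\eqref{eq:assoc}, two Scott-open sets with the same trace on $X$ have the same measure. So if $C$ is Scott-closed and ${\uparrow}s\cap C$ misses $X$, then ${\uparrow}s\cap C$ is null. This is the one tool for showing that a set disjoint from $X$ is null, and it does not apply to every such set. A point $y\notin X$ lies in a set ${\uparrow}s\cap C$ only if $s\subseteq y$, and then ${\uparrow}s\cap C$ contains the whole interval ${\uparrow}s\cap{\downarrow}y$, because Scott-closed sets are closed under taking subsets. We therefore single out the points $y$ for which this interval misses $X$. Put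
\[
F_s={\uparrow}(X\cap{\uparrow}s)=\{y\in P\omega:\exists x\in X,\ s\subseteq x\subseteq y\},\qquad E_s={\uparrow}s\setminus F_s .
\]
Thus $y\in E_s$ means that $s\subseteq y$ and that no point of $X$ lies between $s$ and $y$.

\begin{example}\label{ex:chainembedded}
Embed the chain $\Gamma$ as the set $X$ of finite initial segments $\{0,\dots,n-1\}$. If $y$ is not an initial segment, pick $j<k$ with $j\notin y$ and $k\in y$. A point of $X$ containing $k$ contains $j$ and is not a subset of $y$, so $y\in E_{\{k\}}$. The only other point outside $X$ is $y=\omega$, and it lies in no $E_s$, since every $s$ is contained in a finite initial segment. For the valuation of Example~\ref{ex:chain} we have $\nu(U\cap X)=1$ exactly when $U\neq\emptyset$, that is, when $\omega\in U$. So the associated measure is the unit mass at the one point that the sets $E_s$ fail to cover.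
\end{example}

In a sober subspace there is no such point.

\begin{lemma}\label{lem:cover}
If $X\subseteq P\omega$ is sober, then $P\omega\setminus X\subseteq\bigcup_sE_s$.
\end{lemma}

\begin{proof}
Let $y\in P\omega$ lie in no $E_s$; we show that $y\in X$. By assumption $y\in F_s$ for every finite $s\subseteq y$. The set ${\downarrow}y$ is Scott-closed, since its complement is $\bigcup_{n\notin y}{\uparrow}\{n\}$. So $C={\downarrow}y\cap X$ is closed in $X$, and the assumption says that $C$ meets ${\uparrow}s$ for every finite $s\subseteq y$. Taking $s=\emptyset$ gives $C\neq\emptyset$. If $C$ meets Scott-open sets $U$ and $V$, it meets basic sets ${\uparrow}s\subseteq U$ and ${\uparrow}t\subseteq V$. Points of $C$ are subsets of $y$, so $s\cup t\subseteq y$, and $C$ meets ${\uparrow}(s\cup t)\subseteq U\cap V$. Thus $C$ is irreducible, and by sobriety $C$ is the closure in $X$ of some $x\in X$. From $x\in C$ we get $x\subseteq y$. For $n\in y$ the open set ${\uparrow}\{n\}$ meets $C$, the closure of $x$, so it contains $x$, that is, $n\in x$. Hence $y=x\in X$.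
\end{proof}

There are only countably many $s$, so it remains to show that each $E_s$ is null. The tool above handles compact subsets of $E_s$: compactness makes ${\downarrow}K$ Scott-closed, and the definition of $E_s$ makes ${\uparrow}s\cap{\downarrow}K$ miss $X$.

\begin{lemma}\label{lem:compactnull}
Let $X\subseteq P\omega$, let $\nu$ be a continuous valuation on $X$ and $\mu$ the associated measure. Then $\mu(K)=0$ for every Cantor-compact set $K\subseteq E_s$.
\end{lemma}

\begin{proof}
First, ${\downarrow}K$ is Scott-closed. Let $y\notin{\downarrow}K$. Every $z\in K$ omits some element of $y$, so the Cantor-open sets $\{z:n\notin z\}$, $n\in y$, cover $K$. Finitely many of them suffice, so there is a finite $t\subseteq y$ that is contained in no $z\in K$. Then ${\uparrow}t$ is a neighborhood of $y$ disjoint from ${\downarrow}K$.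

Hence $U={\uparrow}s\setminus{\downarrow}K$ is Scott-open. If $x\in X\cap{\uparrow}s\cap{\downarrow}K$, then $s\subseteq x\subseteq z$ for some $z\in K$, so $z\in F_s$, contrary to $K\subseteq E_s$. Therefore $U\cap X={\uparrow}s\cap X$, and $\mu(U)=\mu({\uparrow}s)$ by~\eqref{eq:assoc}. So ${\uparrow}s\cap{\downarrow}K={\uparrow}s\setminus U$ has measure $0$, and it contains $K$.
\end{proof}

A set whose compact subsets are all null need not be null: in the proof of Theorem~\ref{thm:counter} every Borel subset of $\Omega\setminus D_n$ is null, and these countably many sets cover the circle. This is the point at which measurability has to be assumed.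

\begin{proposition}\label{prop:criterion}
Let $X\subseteq P\omega$ be sober, let $\nu$ be a continuous valuation on $X$ and $\mu$ the associated measure. If $F_s$ is $\mu$-measurable for every finite $s\subseteq\omega$, then $\nu$ extends uniquely to a Borel measure on $X$.
\end{proposition}

\begin{proof}
Each $E_s={\uparrow}s\setminus F_s$ is $\mu$-measurable, so it is $\mu$-null by (M4) and Lemma~\ref{lem:compactnull}. By Lemma~\ref{lem:cover}, $P\omega\setminus X$ is covered by countably many null sets. Hence $X$ is $\mu$-measurable and $\mu(X)=1$. The sets $B\cap X$ with $B\subseteq P\omega$ Borel form a $\sigma$-algebra on $X$ that contains the open sets of $X$, so every Borel set of $X$ has this form and is $\mu$-measurable. The completion of $\mu$, restricted to $\mathcal{B}(X)$, is thus a Borel measure on $X$. On an open set $U\cap X$ it takes the value $\mu(U\cap X)=\mu(U)=\nu(U\cap X)$. Uniqueness is (M1).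
\end{proof}

\section{Borel images of Polish spaces}\label{sec:analytic}

The set $F_s$ is defined by an existential quantifier over $X$, that is, it is a projection. Analytic sets are the class suited to this. A subset of a Polish space $Y$ is \emph{analytic} if it is a continuous image of a Polish space; equivalently, if it is the projection to $Y$ of a Borel subset of $P\times Y$ for some Polish space $P$. By a theorem of Lusin, an analytic subset of $Y$ is $\mu$-measurable for every Borel measure $\mu$ on $Y$; see~\cite[Theorem~21.10]{Kechris}.

\begin{proof}[Proof of Theorem~\ref{thm:analytic}]
If every continuous valuation on $X$ extends, then $X$ is sober by Proposition~\ref{prop:necessary}.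

Conversely, let $X$ be sober. By the embedding $e$ we may assume that $X\subseteq P\omega$. Let $f:P\to X$ be a Borel measurable surjection from a Polish space $P$. For each $n$ the set $P_n=\{a\in P:n\in f(a)\}=f^{-1}(X\cap{\uparrow}\{n\})$ is Borel. With the Cantor topology on $P\omega$, the set
\[
\{(a,y):s\subseteq f(a)\subseteq y\}=\bigcap_{n\in s}(P_n\times P\omega)\ \cap\ \bigcap_{n\in\omega}\Bigl(\bigl((P\setminus P_n)\times P\omega\bigr)\cup\bigl(P\times{\uparrow}\{n\}\bigr)\Bigr)
\]
is Borel in $P\times P\omega$. Since $f$ is onto $X$, its projection to $P\omega$ is $F_s$. So $F_s$ is analytic, hence measurable for the measure associated with any continuous valuation on $X$, and Proposition~\ref{prop:criterion} gives a unique extension.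

It remains to check the two examples. If $X$ is countable, let $P$ be the set $X$ with the discrete topology and $f$ the identity. If $X$ is a non-empty Borel subset of $P\omega$, fix $x_0\in X$, let $P$ be the Cantor space, and put $f(y)=y$ for $y\in X$ and $f(y)=x_0$ otherwise. The preimage of a Borel set $B\cap X$ of $X$ is $B\cap X$ or $(B\cap X)\cup(P\setminus X)$, so $f$ is Borel measurable.
\end{proof}

\section{Extension and Lebesgue measurability}\label{sec:equiv}

In this section we work in ZF+DC. The proofs of Lemma~\ref{lem:sequences}, Proposition~\ref{prop:thick} and all results of Section~\ref{sec:pomega} are valid in this theory. Besides (M1)--(M4) and the compactness of the Cantor space, they make only countably many choices: the indices $i_k$ in Lemma~\ref{lem:sequences}, the representations of the sets $U_k$ in Proposition~\ref{prop:thick}, and a null Borel cover of each $E_s$ in Proposition~\ref{prop:criterion}. The set $T$ in the proof of Theorem~\ref{thm:counter} is not available.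

Each direction of Theorem~\ref{thm:equiv} needs one further step. For (1)$\Rightarrow$(2), Proposition~\ref{prop:criterion} asks for measurability with respect to an arbitrary measure on the Cantor space, while (1) concerns Lebesgue measure. We transfer one to the other by writing $\mu$ as an image of $\lambda$.

\begin{lemma}\label{lem:transfer}
If every subset of $[0,1]$ is Lebesgue measurable, then every set $M\subseteq2^\omega$ is $\mu$-measurable for every Borel measure $\mu$ on $2^\omega$.
\end{lemma}

\begin{proof}
For binary words $\sigma$ define $a_\sigma$ recursively: $a_\sigma=0$ for the empty word, $a_{\sigma0}=a_\sigma$, and $a_{\sigma1}=a_\sigma+\mu([\sigma0])$. Let $I_\sigma=[a_\sigma,a_\sigma+\mu([\sigma]))$, an interval of length $\mu([\sigma])$, possibly empty. The interval of the empty word is $[0,1)$, and $I_\sigma$ is the disjoint union of $I_{\sigma0}$ and $I_{\sigma1}$ because $\mu([\sigma])=\mu([\sigma0])+\mu([\sigma1])$. So for $t\in[0,1)$ there is a unique $g(t)\in2^\omega$ such that $t\in I_\sigma$ for every initial segment $\sigma$ of $g(t)$, and $g^{-1}([\sigma])=I_\sigma$. Hence $g$ is Borel measurable, and $\lambda(g^{-1}(B))=\mu(B)$ holds for cylinders and, by (M1), for all Borel sets $B$.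

The image of a measurable set under $g$ need not be visibly measurable, so we use compact sets on which $g$ is continuous. Let $Y$ be $[0,1)$ with the countably many endpoints of the intervals $I_\sigma$ removed. Then $\lambda(Y)=1$, and $g|_Y$ is continuous, since $I_\sigma\cap Y$ is the trace on $Y$ of an open interval. By hypothesis $Y\cap g^{-1}(M)$ and $Y\setminus g^{-1}(M)$ are Lebesgue measurable, and their measures add up to $1$. By (M4), for each $k\ge1$ there are compact sets $K_k\subseteq Y\cap g^{-1}(M)$ and $K'_k\subseteq Y\setminus g^{-1}(M)$ with $\lambda(K_k)+\lambda(K'_k)>1-1/k$. The sets $g(K_k)\subseteq M$ and $g(K'_k)\subseteq2^\omega\setminus M$ are compact, and $\mu(g(K_k))=\lambda(g^{-1}(g(K_k)))\ge\lambda(K_k)$; the same inequality holds for $K'_k$. Put $B=\bigcup_kg(K_k)$ and $B'=2^\omega\setminus\bigcup_kg(K'_k)$. Then $B\subseteq M\subseteq B'$, and $\mu(B'\setminus B)\le1-\mu(g(K'_k))-\mu(g(K_k))<1/k$ for every $k$. So $M$ is $\mu$-measurable.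
\end{proof}

For (2)$\Rightarrow$(1) we must build the sequence $(D_n)$ of Proposition~\ref{prop:thick} from a single non-measurable set $A$, about which nothing else is known. After localizing the measure, $A$ and its complement are both thick. That gives two disjoint thick sets, and we need infinitely many. We obtain them by testing membership in $A$ along independent coordinates and recording the first success.

We recall the facts about products that are used; they too hold in ZF+DC. Let $m$ be a Borel measure on $[0,1]$. The space $\Omega=[0,1]^\omega$ with the product topology is second-countable and metrizable, its Borel $\sigma$-algebra is the product $\sigma$-algebra, and it carries the product measure $m^\omega$. For $B\subseteq\Omega$ Borel and $t\in[0,1]$, the section $B_t=\{w\in\Omega:(t,w_0,w_1,\dots)\in B\}$ is Borel. By Fubini's theorem the function $t\mapsto m^\omega(B_t)$ is Borel measurable and $\int m^\omega(B_t)\,dm(t)=m^\omega(B)$.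

\begin{lemma}\label{lem:amplify}
If some set $A\subseteq[0,1]$ is not Lebesgue measurable, then there are a Borel measure on $\Omega=[0,1]^\omega$ and sets $\Omega=D_0\supseteq D_1\supseteq\cdots$ that are thick for it and have empty intersection.
\end{lemma}

\begin{proof}
\emph{Localization.} Among the Borel sets containing $A$ there is one, $H$, of least Lebesgue measure: intersect a sequence of such sets whose measures tend to the infimum. Taking unions instead, we find a Borel set $L\subseteq A$ of greatest measure. Put $R=H\setminus L$. Then $\lambda(R)>0$, since otherwise $A$ would be measurable, and $m(E)=\lambda(E\cap R)/\lambda(R)$ is a Borel measure on $[0,1]$. Both $A$ and $[0,1]\setminus A$ are thick for $m$. Indeed, let $E$ be Borel with $m(E)>0$, so that $E'=E\cap R$ has $\lambda(E')>0$. If $E'\cap A=\emptyset$, then $H\setminus E'$ contains $A$ and has smaller measure than $H$. If $E'\subseteq A$, then $L\cup E'$ is contained in $A$ and has greater measure than $L$. Both are impossible.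

\emph{Infinitely many disjoint thick sets.} For $n\in\omega$ let
\[
A_n=\{z\in\Omega:z_0,\dots,z_{n-1}\notin A,\ z_n\in A\}.
\]
A point $z$ lies in $A_n$ when $n$ is the first index with $z_n\in A$, so these sets are pairwise disjoint. We show that each is thick for $m^\omega$. If $B\subseteq\Omega$ is Borel with $m^\omega(B)>0$, then $\{t:m^\omega(B_t)>0\}$ is Borel of positive $m$-measure by Fubini's theorem, so it contains a point of $A$ and a point outside $A$. Apply this $n+1$ times, to $B^0=B$ and then to the successive sections $B^{i+1}=(B^i)_{z_i}$, choosing $z_i\notin A$ for $i<n$ and $z_n\in A$ so that each $B^{i+1}$ has positive measure. The set $B^{n+1}$ is non-empty, and for $w\in B^{n+1}$ the point $(z_0,\dots,z_n,w_0,w_1,\dots)$ lies in $A_n\cap B$.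

\emph{The tails.} Let $D_0=\Omega$ and $D_n=\bigcup_{k\ge n}A_k$ for $n\ge1$. These sets decrease, and $D_n\supseteq A_n$ is thick. A point of $\bigcap_nD_n$ would lie in infinitely many of the disjoint sets $A_k$, so the intersection is empty.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
Assume (1), and let $\nu$ be a continuous valuation on a second-countable sober space $X$. Since $X$ is $T_0$, we may assume that $X\subseteq P\omega$. By Lemma~\ref{lem:transfer} every set $F_s$ is measurable for the associated measure, and Proposition~\ref{prop:criterion} shows that $\nu$ extends.

If (1) fails, Lemma~\ref{lem:amplify} provides the data of Proposition~\ref{prop:thick} on the second-countable Hausdorff space $[0,1]^\omega$. The proposition gives a second-countable sober space with a continuous valuation that does not extend, so (2) fails.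
\end{proof}

\begin{thebibliography}{9}

\bibitem{FBS}
``Formal Borel Sets ---'', \texttt{http://homepages.inf.ed.ac.uk/als/Talks/lics-lc07.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Lawson}
Lawson, 1982.

\bibitem{Solovay}
Solovay, Ann. of Math. 92 (1970).

\end{thebibliography}
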